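# Compact spaces supporting a measure, after adding random reals

## 1. The theorem: separable, or onto $[0,1]^\theta$

**Main Theorem.** Let $V\models\mathrm{ZFC}$. In $V$, let $\theta$ be a regular uncountable cardinal with $\tau^\omega<\theta$ for all $\tau<\theta$ (for instance $\theta=\mathfrak c^+$, or $\theta=\omega_2$ under CH). Let $\lambda\ge\theta$ be a cardinal, let $P_\lambda$ be the poset of Baire subsets of $2^\lambda$ of positive product measure, ordered by inclusion, and let $G$ be $P_\lambda$-generic over $V$. In $V[G]$, for every compact $X$ supporting a measure:

* (a) if $\pi w(X)<\lambda$, then $X$ is separable;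
* (b) if $\pi w(X)\ge\theta$, then $X$ maps continuously onto $[0,1]^\theta$.

Hence in $V[G]$ every compact space supporting a measure is separable or maps onto $[0,1]^\theta$. Every Boolean algebra supporting a measure is $\sigma$-centered or contains an independent family of size $\theta$.

All spaces here are compact Hausdorff. Let me explain the words one by one.

**Definition (supporting a measure).** A space $X$ *supports a measure* if there is a regular Borel probability measure $\mu$ on $X$ with $\mu(U)>0$ for every nonempty open $U\subseteq X$. A Boolean algebra supports a measure if it carries a strictly positive finitely additive probability measure.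

**Definition ($\pi$-base).** A *$\pi$-base* of $X$ is a family of nonempty open sets such that every nonempty open set contains one of them. The least size of a $\pi$-base is $\pi w(X)$. For instance, if $X$ has a countable dense set $D$ of isolated points, then $\{\{d\}:d\in D\}$ is a $\pi$-base, however large the weight of $X$ is ($X=\beta\omega$ is an example).

**Definition (Suslinean, small).** A space is *ccc* if every family of pairwise disjoint nonempty open sets is countable. It is *Suslinean* if it is ccc but not separable. It is *small* if it does not map continuously onto $[0,1]^{\omega_1}$.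

**Definition (Boolean versions).** A family in a Boolean algebra is *centered* if every finite subfamily has nonzero meet (for sets: nonempty intersection). An algebra is *$\sigma$-centered* if its nonzero elements form a union of countably many centered families, and *Suslinean* if it is ccc but not $\sigma$-centered. A family is *independent* if for distinct members $b_1,\dots,b_n$, every meet in which each $b_i$ occurs as itself or as its complement is nonzero. An algebra is *small* if it has no uncountable independent family.

**Definition (Baire sets, random forcing).** For a set $I$, $m_I$ is the product measure on $2^I$. *Baire sets* are the members of the product $\sigma$-algebra of $2^I$; each depends on countably many coordinates. $\mathfrak B_I$ is the algebra of Baire subsets of $2^I$ modulo $m_I$-null sets. More generally the *measure algebra* of a probability space is its $\sigma$-algebra modulo null sets. Forcing with $P_\lambda$ is "adding $\lambda$ random reals". Since a probability space has no uncountable family of positive-measure sets with pairwise null intersections, $P_\lambda$ is ccc and preserves cardinals and cofinalities.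

The same counting shows that a space supporting a measure is ccc: among pairwise disjoint open sets, at most $n$ have measure at least $1/n$. So "Suslinean and supporting a measure" just means "non-separable and supporting a measure". Todorčević (2000) proved in ZFC that there is a small Suslinean space. The question behind the theorem asks what happens when a measure is required: *is it consistent that no small Suslinean space supports a measure?*

**Corollary 1.** In $V[G]$ there is no small Suslinean space supporting a measure. Thus its non-existence is consistent with ZFC.

*Proof from the Main Theorem.* Let $X$ support a measure in $V[G]$. If $\pi w(X)<\theta\le\lambda$, then $X$ is separable by (a), so not Suslinean. If $\pi w(X)\ge\theta$, then by (b) $X$ maps onto $[0,1]^\theta$, hence, by projecting, onto $[0,1]^{\omega_1}$. So $X$ is not small. $\square$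

Note how (a) and (b) overlap: since $\theta\le\lambda$, every $\pi$-weight falls under at least one of them.

**Corollary 2 (sharp form).** If $\lambda=\theta$, then $V[G]\models\mathfrak c=\theta$. So it is consistent (with $\mathfrak c=\omega_2$ if $V\models$ CH and $\lambda=\theta=\omega_2$) that every non-separable compact space supporting a measure maps onto $[0,1]^{\mathfrak c}$. Here $\mathfrak c$ cannot be replaced by $\mathfrak c^+$ in any model of ZFC.

*Proof from the Main Theorem.* Work in $V$. As $\theta$ is regular uncountable, every function $\omega\to\theta$ is bounded, so $\theta^\omega=\theta\cdot\sup_{\tau<\theta}\tau^\omega=\theta$. A Baire subset of $2^\theta$ is given by a countable set of coordinates and a Borel code, so $|P_\theta|\le\theta^\omega\cdot\mathfrak c=\theta$. A nice name for a real is given by countably many countable antichains, so there are at most $\theta^\omega=\theta$ of them, and $\mathfrak c\le\theta$ in $V[G]$. Conversely, cut the generic point of $2^\theta$ into $\theta$ blocks of length $\omega$. The set of points with two given blocks equal is null and coded in $V$, so the generic point avoids it (see (F1) below), and the $\theta$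 blocks are distinct reals. Thus $\mathfrak c=\theta$. The second sentence is now the Main Theorem. The example for optimality is computed in Section 2. $\square$

## 2. Cantor cubes and the Stone space of $\mathfrak B_\omega$

Let us test the dichotomy by hand in ZFC.

**Countable $\pi$-weight.** If $\{O_n:n<\omega\}$ is a $\pi$-base, pick $z_n\in O_n$. The $z_n$ are dense, so $X$ is separable. Part (a) raises "countable" to "fewer than $\lambda$" for spaces supporting a measure.

**An independent family in $P(\omega)$.** On the countable set of pairs $(F,\mathcal S)$ with $F\subseteq\omega$ finite and $\mathcal S\subseteq P(F)$, put $X_A=\{(F,\mathcal S):A\cap F\in\mathcal S\}$ for $A\subseteq\omega$. Given distinct $A_1,\dots,A_n$ and $\varepsilon\in2^n$, choose $F$ so that the $A_i\cap F$ are distinct and let $\mathcal S=\{A_i\cap F:\varepsilon_i=1\}$. Then $(F,\mathcal S)\in X_{A_i}$ exactly when $\varepsilon_i=1$. So $P(\omega)$ has an independent family of size $\mathfrak c$.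

**Cantor cubes.** The cube $2^I$ supports $m_I$. If $|I|\le\mathfrak c$, it is separable: identify $I$ with a subfamily of an independent family $\{X_i\}$ on $\omega$ and let $d_n(i)=1$ iff $n\in X_i$; independence says that $\{d_n\}$ meets every basic clopen set. If $|I|>\mathfrak c$, it is not separable: given countable $D\subseteq2^I$, two different $i,i'\in I$ have $\{d\in D:d(i)=1\}=\{d\in D:d(i')=1\}$, and then $D$ misses the clopen set $x(i)=1,\ x(i')=0$. In that case $2^I$ maps onto $2^{\mathfrak c^+}\cong(2^{\omega})^{\mathfrak c^+}$, hence onto $[0,1]^{\mathfrak c^+}$: not small.

**The space $X=\mathrm{St}(\mathfrak B_\omega)$.** It supports a measure, the Radon extension of $m_\omega$ from the clopen sets. It is not separable. Given ultrafilters $u_n$ $(n<\omega)$ on $\mathfrak B_\omega$, split $1$ into finitely many pieces of measure $<2^{-n-2}$; one of them, call it $a_n$, lies in $u_n$. Then $\bigvee_na_n$ has measure at most $1/2$, and its nonzero complement is disjoint from each $a_n$, so it belongs to no $u_n$. The space is not small: partition $2^\omega$ into Borel sets $B_n$ of positive measure; then $A\mapsto[\bigcup_{n\in A}B_n]$ embeds $P(\omega)$ into $\mathfrak B_\omega$,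 which therefore has an independent family of size $\mathfrak c$. But $X$ has weight $|\mathfrak B_\omega|=\mathfrak c$, continuous images of $X$ have weight at most $\mathfrak c$, and so $X$ does not map onto $[0,1]^{\mathfrak c^+}$. This holds in every model of ZFC and proves the last sentence of Corollary 2.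

**Remark 1 (independence; not used below).** A compact space is *Corson* if it embeds into some $\{x\in[0,1]^\Gamma: x(\gamma)\ne0 \text{ for only countably many }\gamma\}$. A cardinal statement: $\omega_1$ is a *precaliber* of $\mathfrak B$ if every uncountable family of nonzero elements contains an uncountable centered subfamily, and it is a precaliber of measure algebras if this holds for every measure algebra. Džamonja and Plebanek (2004) proved: if $\omega_1$ is not a precaliber of measure algebras, then there is a non-separable Corson compact space supporting a measure. Such a space is ccc. It is also small: continuous images of Corson compacta are Corson (a textbook fact), and $[0,1]^{\omega_1}$ is not Corson. Indeed a separable Corson compactum is metrizable, because the supports of a countable dense set have a countable union and the whole space lives on those coordinates, while $[0,1]^{\omega_1}$ is separable (it is an image of the separable space $2^{\omega_1}\cong(2^\omega)^{\omega_1}$) and not metrizable. Under CH, $\omega_1$ is not a precaliber of $\mathfrak B_\omega$: enumerate $2^\omega=\{x_\alpha:\alpha<\omega_1\}$ and let $K_\alpha$ be a compact set of positive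 measure missing the countable set $\{x_\beta:\beta<\alpha\}$. If uncountably many $[K_\alpha]$ formed a centered family, compactness would give those $K_\alpha$ a common point $x_\beta$, impossible as soon as $\alpha>\beta$. So the non-existence of small Suslinean spaces supporting measures is independent of ZFC.

## 3. Random points and sets coded in $V$

A Baire subset of $2^\lambda$ in $V$ is given by a countable $A\subseteq\lambda$ and a Borel code on $2^A$. We say it is *coded in $V$* and use the same letter for its reinterpretation in extensions; likewise for Borel functions. Measures of coded sets, and the functions $x\mapsto m(H_x)$ for coded $H$ (with $H_x$ the vertical section), are absolute. For $G$ generic let $r\in2^\lambda$ be the generic point: $r(\xi)=i$ iff $\{x:x(\xi)=i\}\in G$.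

**(F1)** *$p\in G\iff r\in p$. In particular $r$ avoids every $m_\lambda$-null Baire set coded in $V$. Also $V[G]=V[r]$. If $\pi\in V$ is a permutation of $\lambda$, then $r\circ\pi$ is generic and $V[r\circ\pi]=V[r]$.*

*Proof.* Consider the coded Baire sets $B$ such that ($B$ has positive measure and $B\in G$) iff $r\in B$. The sets $\{x:x(\xi)=i\}$ are of this kind by definition. Complements: the conditions contained in $B$ or in its complement are dense, so exactly one of the two sets is in $G$. Countable unions: the conditions contained in some $B_n$ or disjoint from $\bigcup_nB_n$ are dense, so $\bigcup_n B_n\in G$ iff some $B_n\in G$. Hence all coded Baire sets are of this kind, and a null set, never being in $G$, does not contain $r$. Thus $G$ is computed from $r$. Finally $x\mapsto x\circ\pi$ preserves $m_\lambda$, so $p\mapsto\{x:x\circ\pi\in p\}$ is an automorphism of $P_\lambda$ in $V$; the filter $\{p:r\circ\pi\in p\}$ is the preimage of $G$ under it, hence generic, and it yields the same extension. $\square$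

**(F2)** *If $p\Vdash\dot c\in\check Z$ with $Z\in V$, there are in $V$ a countable $A\subseteq\lambda$ and a Borel $f$ on $2^A$ of countable range in $Z$ with $p\Vdash\dot c=f(r\restriction A)$. If $Y$ is a nonempty compact metrizable space coded in $V$ and $p\Vdash\dot y\in Y$, there are in $V$ a countable $A\subseteq\lambda$ and a Borel $f:2^A\to Y$ with $p\Vdash\dot y=f(r\restriction A)$.*

*Proof.* For the first, take a maximal antichain $\{p_n\}$ below $p$ with $p_n\Vdash\dot c=z_n$. It is countable, the intersections $p_n\cap p_k$ are null, and after removing null sets the $p_n$ are disjoint. Let $f=z_n$ on $p_n$, $f=z_0$ elsewhere, and let $A$ contain the coordinates on which the $p_n$ depend. For the second, fix in $V$ a continuous surjection $g:2^\omega\to Y$; it remains surjective in $V[G]$. Take $\dot u$ with $p\Vdash\dot u\in2^\omega,\ g(\dot u)=\dot y$, apply the first part to each $\dot u(n)\in\{0,1\}$, take the union of the countable sets obtained, and compose with $g$. $\square$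

In words: each real of $V[G]$ is a ground-model Borel function of countably many of the random bits.

**(F3)** *The measure algebra $\mathfrak A$ of any probability space $(X,\mu)$ embeds into some $\mathfrak B_\kappa$ by a measure-preserving Boolean homomorphism.*

*Proof.* Let $\kappa\ge\max(\omega_1,|\mathfrak A|)$ be a cardinal and let $\mathfrak C$ be the measure algebra of the product of $(X,\mu)$ with $2^\kappa$. Then $[B]\mapsto[B\times2^\kappa]$ embeds $\mathfrak A$ into $\mathfrak C$, so it is enough to show $\mathfrak C\cong\mathfrak B_\kappa$. The algebra $\mathfrak C$ is completely generated by $\kappa$ elements, so it has a metrically dense set of size $\kappa$ (the finite Boolean combinations), for the metric given by the measure of the symmetric difference. Let $c\in\mathfrak C$ be nonzero and let $b_\xi=\{z(\xi)=1\}$, $\xi<\kappa$. A representative of $c$ uses only countably many coordinates of $2^\kappa$. For distinct $\xi,\eta$ outside these, $c\wedge b_\xi$ and $c\wedge b_\eta$ are at distance $\mu(c)/2$, where $\mu(c)$ denotes the measure of $c$ in $\mathfrak C$. As $\kappa$ is uncountable, the ideal below $c$ has density character exactly $\kappa$, hence Maharam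 type (least size of a completely generating set) $\kappa$. So $\mathfrak C$ is homogeneous of type $\kappa$, and Maharam's theorem says $\mathfrak C\cong\mathfrak B_\kappa$. $\square$

**(F4) ($\Delta$-system lemma; Kunen, *Set Theory*, II.1.6.)** *With $\theta$ as in the Main Theorem, every family of $\theta$ distinct countable sets contains a $\Delta$-system of size $\theta$*: a subfamily whose pairwise intersections are all equal to one set, the root.

The arithmetic of $\theta$ matters: the $\omega_1$ countable ordinals $\alpha\ge1$, viewed as sets, contain no $\Delta$-system with three members, because for $\alpha<\beta<\gamma$ we have $\alpha\cap\beta=\alpha\ne\beta=\beta\cap\gamma$. And $\omega_1$ is not an allowed $\theta$, since $2^\omega\ge\omega_1$.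

## 4. Part (a): avoiding fewer than $\lambda$ null sets

The sensible first attack is suggested by a theorem of Kamburelis (1989): if $2^{\omega_1}$ is not a union of $\omega_1$ many $m_{\omega_1}$-null sets, then every Boolean algebra of cardinality $\omega_1$ supporting a measure is $\sigma$-centered. Adding random reals makes such covering impossible, and not only for $\omega_1$.

**Lemma 1.** In $V[G]$, for every infinite cardinal $\rho<\lambda$, $2^\rho$ is not a union of $\rho$ many subsets of $m_\rho$-null Baire sets.

*Proof.* The plan: the null sets are read from few random bits, and $\rho$ of the other bits form a point outside all of them.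

In $V[G]$ let $Z_i$ $(i<\rho)$ be subsets of null Baire sets. For each $n$, $Z_i$ is covered by countably many clopen sets whose measures sum to less than $2^{-n}$. List these covers for all $n$ together, as $c_{i,l}\subseteq2^\rho$ $(l<\omega)$. Each point of $Z_i$ lies in a member of every cover, so
$$Z_i\subseteq\limsup_lc_{i,l}=\{t: t\in c_{i,l}\text{ for infinitely many }l\},\qquad \sum_lm_\rho(c_{i,l})<\infty .$$
A clopen set is given by a finite set of coordinates and a finite set of patterns on it, so it is coded by an element of $V$. Working in $V$ below a condition in $G$ that forces all this, (F2) gives countable $A_i\subseteq\lambda$ and Borel $g_{i,l}$ on $2^{A_i}$, of countable range, with $c_{i,l}=g_{i,l}(r\restriction A_i)$. Let $A=\bigcup_iA_i$. Then $|A|\le\rho<\lambda$, so in $V$ there is an injection $k:\rho\to\lambda\setminus A$. Put $t=r\circ k\in2^\rho$.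

For each $i$ consider
$$\Big\{x\in2^\lambda:\ \sum_lm_\rho(g_{i,l}(x\restriction A_i))<\infty\ \text{ and }\ x\circ k\in\limsup_lg_{i,l}(x\restriction A_i)\Big\}.$$
It is Baire and coded in $V$, because only countably many clopen sets occur as values of the $g_{i,l}$, $l<\omega$. It is null: as $k[\rho]\cap A_i=\emptyset$, under $m_\lambda$ the point $x\circ k$ is independent of $x\restriction A_i$ and has distribution $m_\rho$; for fixed $x\restriction A_i$ with finite sum, Borel–Cantelli says $m_\rho(\limsup_lg_{i,l}(x\restriction A_i))=0$; now use Fubini. By (F1), $r$ is not in this set. The sum condition holds at $r$, so $t\notin\limsup_lc_{i,l}\supseteq Z_i$. This is so for every $i$, hence $t\notin\bigcup_iZ_i$. $\square$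

**Proof of (a)** (Kamburelis' argument). Work in $V[G]$. Let $\mu$ be strictly positive on $X$ and let $\{O_i:i<\rho\}$ be a $\pi$-base, with repetitions allowed and $\rho$ a cardinal, $\omega\le\rho<\lambda$.

**Step a1: turn the open sets into Baire sets.** By regularity of $X$ choose nonempty open $O_i'$ with $\overline{O_i'}\subseteq O_i$. Embed the measure algebra of $\mu$ into some $\mathfrak B_\kappa$ by (F3). Each image of an $O'_i$ depends on countably many coordinates, so together the images depend on at most $\rho$ coordinates. Relabeling these, we represent them by Baire sets $E_i\subseteq2^\rho$ of positive measure. Since $\mu$ is strictly positive, for finite nonempty $F\subseteq\rho$,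
$$\bigcap_{i\in F}E_i\text{ is null}\iff\mu\Big(\bigcap_{i\in F}O_i'\Big)=0\iff\bigcap_{i\in F}O_i'=\emptyset.$$

**Step a2: a sequence of points avoiding the bad sets.** In $(2^\rho)^\omega\cong2^\rho$ the following sets are null and Baire: $\{(x_n):\forall n\ x_n\notin E_i\}$ for $i<\rho$, of measure $\prod_n(1-m_\rho(E_i))=0$; and $\{(x_n):\exists n\ x_n\in\bigcap_{i\in F}E_i\}$ for finite nonempty $F$ with $\bigcap_{i\in F}E_i$ null. There are at most $\rho$ of them, so Lemma 1 gives $(x_n)$ outside all of them.

**Step a3: read off a dense sequence.** Put $I_n=\{i:x_n\in E_i\}$. By the first kind of null sets, $\bigcup_nI_n=\rho$. By the second kind, if $F\subseteq I_n$ is finite and nonempty then $\bigcap_{i\in F}E_i\ni x_n$ is not null, so $\bigcap_{i\in F}O_i'\ne\emptyset$: the family $\{O_i':i\in I_n\}$ is centered. Whenever $I_n\neq\emptyset$, compactness gives $z_n\in\bigcap_{i\in I_n}\overline{O_i'}\subseteq\bigcap_{i\in I_n}O_i$. The countably many $z_n$ meet every $O_i$, so they are dense. $\square$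

**Where this stops.** It stops exactly at $\pi$-weight $\lambda$, at least when $\lambda=\theta$. Then $\mathfrak c=\lambda$ in $V[G]$, and the $\lambda$ many null sets $\{x\in2^\lambda:x\restriction\omega=a\}$, $a\in2^\omega$, cover $2^\lambda$: Lemma 1 fails for $\rho=\lambda$. The conclusion fails too, since $\mathrm{St}(\mathfrak B_\omega)$ has $\pi$-weight at most $\mathfrak c=\lambda$ and is not separable. For large $\pi$-weight we have to construct a map onto $[0,1]^\theta$.

## 5. One-sided independence from large $\pi$-weight

We start the proof of (b). Let $p\in P_\lambda$ force that $\dot X$ is compact with a strictly positive Radon probability $\dot\mu$ and $\pi w(\dot X)\ge\theta$. We find $q\le p$ forcing that $\dot X$ maps onto $[0,1]^\theta$. Since we may start below any condition stronger than $p$, such $q$ are dense below $p$, so this proves (b).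

To map $X$ onto $[0,1]^\theta$ it suffices to have $\theta$ pairs of disjoint closed sets that are independent: choosing one set from each pair, we always get nonempty intersection. Large $\pi$-weight gives this in one direction.

**Step 1: choose open sets by recursion (in $V[G]$, $p\in G$).** For $\alpha<\theta$ we choose nonempty open $V_\alpha,W_\alpha$. Let $\mathcal O_\alpha$ be the set of finite intersections, including the empty one $X$, of sets $V_\beta$ and $X\setminus\overline{W_\beta}$ with $\beta<\alpha$. As $|\mathcal O_\alpha|<\theta\le\pi w(X)$, the nonempty members of $\mathcal O_\alpha$ are not a $\pi$-base, so some nonempty open $W_\alpha'$ contains no nonempty member of $\mathcal O_\alpha$. Choose nonempty open $V_\alpha,W_\alpha$ with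
$$\overline{V_\alpha}\subseteq W_\alpha\subseteq\overline{W_\alpha}\subseteq W_\alpha'.$$
Then $O\setminus\overline{W_\alpha}\ne\emptyset$ for every nonempty $O\in\mathcal O_\alpha$.

Now pass to measure. Let $h$ be a measure-preserving embedding of the measure algebra of $\mu$ into some $\mathfrak B_\kappa$ (F3), and put
$$v_\alpha^1=h([V_\alpha]),\qquad v_\alpha^0=h([X\setminus\overline{W_\alpha}]).$$
Since $\mu$ is strictly positive, a finite meet of such elements is nonzero iff the corresponding intersection of open sets is nonempty. Therefore
$$m_\kappa(v_\alpha^1)>0\quad(\alpha<\theta),\tag{1}$$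
and for $\beta_1<\dots<\beta_n<\theta$, $n\ge1$, $\varepsilon\in2^{n-1}$,
$$m_\kappa\Big(\bigwedge_{i<n}v_{\beta_i}^{\varepsilon_i}\Big)>0\ \Longrightarrow\ m_\kappa\Big(\bigwedge_{i<n}v_{\beta_i}^{\varepsilon_i}\wedge v_{\beta_n}^0\Big)>0.\tag{2}$$
Here $i$ runs over $1,\dots,n-1$, and for $n=1$ the empty meet is $1$.

How far is this from independence? There are two gaps. First, (2) never lets us add a $v^1$; nothing yet says that the $V_\alpha$ are centered. Second, (2) adds a $v^0$ only at an index *larger* than all the others. The second gap is real even for centered families. In $2^\omega$ let $V_n=W_n$ be the set of $x$ that begin with $n+1$ zeros. The family is decreasing and centered. The analog of (2) holds: consider a nonempty intersection at indices below $\beta_n$. If it uses some complement, it is already disjoint from $V_{\beta_n}$; if it uses none, it is the whole space or $V_{\beta_{n-1}}$, neither contained in $V_{\beta_n}$. Yet $V_1\setminus V_0=\emptyset$. So the order of the indices must be eliminated, and this cannot come from (1), (2) and centeredness alone. It will come from symmetry of the forcing: the sets $v_\alpha$ will be read in a uniform way from blocks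 of random bits, and the blocks can be permuted. The first gap will be closed by the trick of Lemma 1: a fresh random point decides which $v_\alpha^1$ to keep, namely those that contain it.

## 6. Reading the $v_\alpha$ from blocks of random bits

**Step 2: uniform names (in $V$).** The purpose is to code each pair $(v^0_\alpha,v^1_\alpha)$ by a point of a fixed compact metrizable space, read by *one* Borel function from a block of bits indexed by $\alpha$.

Fix names for everything in Step 1. Extending $p$, assume it decides $\kappa$. Let $Q\subseteq\lambda$ be a countable set on whose coordinates $p$ depends.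

*The coordinates of $v_\alpha^i$.* In $V[G]$, the elements $v^0_\alpha,v^1_\alpha$ depend on a countable set of coordinates in $\kappa$. Enumerate it by $\omega$; by (F2) each term of the enumeration has only countably many possible values below $p$. So there is in $V$ a countably infinite $C_\alpha\subseteq\kappa$ such that $p$ forces $\dot v_\alpha^0,\dot v_\alpha^1$ to depend on coordinates in $C_\alpha$. Fix in $V$ bijections $e_\alpha:\omega\to C_\alpha$, and for $s\in2^m$ let $[s]_\alpha=\{x\in2^\kappa:x(e_\alpha(j))=s(j),\ j<m\}$.

*The codes.* Let $Y=([0,1]^{2^{<\omega}})^2$ and
$$y_\alpha=(y_\alpha^0,y_\alpha^1)\in Y,\qquad y_\alpha^i(s)=m_\kappa(v_\alpha^i\wedge[s]_\alpha).$$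
By (F2) there are in $V$ a countably infinite $A_\alpha\subseteq\lambda$, enlarged so that $\alpha\in A_\alpha$ (recall $\theta\le\lambda$), a bijection $d_\alpha:\omega\to A_\alpha$, and a Borel $f_\alpha:2^\omega\to Y$ with
$$p\Vdash\dot y_\alpha=f_\alpha(r\circ d_\alpha).$$

*Thinning out.* Apply (F4) to the sets $A_\alpha\times\{0\}\cup C_\alpha\times\{1\}\cup\{(\alpha,2)\}$, which are distinct because of the last element. We get $\theta$ many $\alpha$ with $A_\alpha\cap A_\beta=R$ and $C_\alpha\cap C_\beta=D$ for all distinct $\alpha,\beta$ among them. There are at most $\mathfrak c=2^\omega<\theta$ possibilities for the function $d_\alpha^{-1}\restriction R:R\to\omega$, for $e_\alpha^{-1}\restriction D:D\to\omega$, and for the Borel function $f_\alpha$. As $\theta$ is regular, we can make all three constant on a set of size $\theta$. Finally, the sets $A_\alpha\setminus R$ are disjoint and $Q,R$ are countable, so only countably many $\alpha$ have $A_\alpha\cap Q\not\subseteq R$ or $\alpha\in R\cup Q$; remove them. This gives $S\subseteq\theta$, $|S|=\theta$, such that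

* for distinct $\alpha,\beta\in S$: $A_\alpha\cap A_\beta=R$ and $C_\alpha\cap C_\beta=D$;
* $d_\alpha^{-1}\restriction R$, $e_\alpha^{-1}\restriction D$ and $f_\alpha=f$ do not depend on $\alpha\in S$;
* $A_\alpha\cap Q\subseteq R$ and $\alpha\notin R\cup Q$ for $\alpha\in S$.

Put $J=e_\alpha^{-1}[D]\subseteq\omega$, the same set for all $\alpha\in S$.

*Reserving fresh bits.* Split $S=S_0\sqcup S_1$ with $|S_0|=|S_1|=\theta$, and let $N=S_1$, viewed as a subset of $\lambda$. Each $\alpha\in S_1$ lies in $A_\alpha\setminus R$, which is disjoint from $A_\beta$ for $\beta\in S_0$. So $N$ is disjoint from $R$, from $Q$, and from every $A_\beta$, $\beta\in S_0$.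

**Step 3: measures of meets are a fixed function of the codes.** To move the implication (2) by an automorphism, it must be expressed through the codes only. For $n\ge1$, $\varepsilon\in2^n$ and $(y_1,\dots,y_n)\in Y^n$ put
$$\Theta_\varepsilon(y_1,\dots,y_n)=\limsup_{m\to\infty}2^{-k_m}\sum_{(s_1,\dots,s_n)}\ \prod_{i=1}^n2^my_i^{\varepsilon_i}(s_i),\qquad k_m=|J\cap m|+n|m\setminus J|,\tag{3}$$
the sum being over those $(s_1,\dots,s_n)\in(2^m)^n$ for which $s_i\restriction(J\cap m)$ does not depend on $i$. Put $\Theta_\emptyset=1$. The function is Borel with values in $[0,\infty]$, and it is invariant under simultaneous permutation of the $\varepsilon_i$ and the $y_i$.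

Two extreme cases for $n=2$ and codes of actual sets. If $J=\emptyset$, the two sets use disjoint coordinates, $k_m=2m$, and the expression is $\sum_{s_1}y_1^{\varepsilon_1}(s_1)\cdot\sum_{s_2}y_2^{\varepsilon_2}(s_2)$: the product of the measures, as it should be. If $J=\omega$, then $s_1=s_2=s$, $k_m=m$, and we integrate the product of the two local densities on the sets $[s]$.

**Claim 1.** If $p\in G$, then for distinct $\alpha_1,\dots,\alpha_n\in S$ and $\varepsilon\in 2^n$: $\ m_\kappa\big(\bigwedge_iv_{\alpha_i}^{\varepsilon_i}\big)=\Theta_\varepsilon(y_{\alpha_1},\dots,y_{\alpha_n})$.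

*Proof.* Let $F_m=\bigcup_ie_{\alpha_i}[m]$ and let $\Sigma_m$ be the finite algebra of sets determined by the coordinates in $F_m$. The maps $e_{\alpha_i}$ agree on $J$ (because $e_\alpha^{-1}\restriction D$ is constant in $\alpha$), and $e_{\alpha_i}[\omega\setminus J]=C_{\alpha_i}\setminus D$ are disjoint for different $i$. So for $j\ne i$
$$e_{\alpha_j}[m]\cap C_{\alpha_i}=e_{\alpha_j}[m]\cap D=e_{\alpha_j}[m\cap J]=e_{\alpha_i}[m\cap J].$$
Hence $F_m\cap C_{\alpha_i}=e_{\alpha_i}[m]$ and $|F_m|=k_m$. The atoms of $\Sigma_m$ correspond to the tuples $(s_i)$ in (3), each of measure $2^{-k_m}$.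

Since $v_{\alpha_i}^{\varepsilon_i}$ depends only on $C_{\alpha_i}$ and coordinates are independent, the conditional expectation of its indicator given $\Sigma_m$ equals that given the coordinates in $F_m\cap C_{\alpha_i}=e_{\alpha_i}[m]$. On the atom $(s_1,\dots,s_n)$ it is therefore
$$\frac{m_\kappa(v_{\alpha_i}^{\varepsilon_i}\wedge[s_i]_{\alpha_i})}{m_\kappa([s_i]_{\alpha_i})}=2^my_{\alpha_i}^{\varepsilon_i}(s_i).$$
As $\bigcup_mF_m=\bigcup_iC_{\alpha_i}$, these bounded martingales converge almost everywhere to the indicators of the $v_{\alpha_i}^{\varepsilon_i}$. The expression under the $\limsup$ in (3) is the integral of their product, so by dominated convergence it converges to $m_\kappa(\bigwedge_iv_{\alpha_i}^{\varepsilon_i})$. $\square$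

Write $y_\alpha[r]=f(r\circ d_\alpha)$. By Claim 1 and (2), $p$ forces the following statement about $r$ and parameters from $V$:
$$\begin{gathered}\text{for all }\beta_1<\dots<\beta_n\text{ in }S_0\ (n\ge1)\text{ and }\varepsilon\in2^{n-1}:\\ \Theta_\varepsilon(y_{\beta_1}[r],\dots,y_{\beta_{n-1}}[r])>0\ \Rightarrow\ \Theta_{\varepsilon^\frown0}(y_{\beta_1}[r],\dots,y_{\beta_n}[r])>0.\end{gathered}\tag{$4_r$}$$

The space $X$, the embedding $h$ and the recursion of Step 1 no longer occur in $(4_r)$. The order of $\theta$ occurs only in "$\beta_1<\dots<\beta_n$".

## 7. Permuting the blocks removes the order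

**Step 4: symmetrization.** The purpose is to drop "$\beta_1<\dots<\beta_n$" from $(4_r)$.

**Claim 2.** If $p\in G$, the implication in $(4_r)$ holds for all sequences of distinct elements $\alpha_1,\dots,\alpha_n$ of $S_0$, in any order.

*Proof.* Let $\sigma$ be a permutation of $S_0$, the identity off $\{\alpha_1,\dots,\alpha_n\}$, with $\sigma^{-1}(\alpha_n)=\max_i\alpha_i$ (the identity or a transposition will do). Put $\beta_i=\sigma^{-1}(\alpha_i)$. Then $\{\beta_1,\dots,\beta_n\}=\{\alpha_1,\dots,\alpha_n\}$, and $\beta_n$ is the largest of the $\beta_i$. Define $\hat\sigma:\lambda\to\lambda$ by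
$$\hat\sigma(d_\alpha(i))=d_{\sigma(\alpha)}(i)\quad(\alpha\in S_0,\ i<\omega),\qquad\hat\sigma=\mathrm{id}\ \text{ off }\bigcup_{\alpha\in S_0}A_\alpha .$$

*This is a well-defined bijection in $V$.* A point $d_\alpha(i)\in R$ has the same index $i$ in every $A_\beta$, $\beta\in S$, because $d_\beta^{-1}\restriction R$ is constant in $\beta$; so $d_{\sigma(\alpha)}(i)=d_\alpha(i)$, and $\hat\sigma$ is unambiguously the identity on $R$. A point of $A_\alpha\setminus R$ belongs to no other $A_\beta$, $\beta\in S_0$, and $\hat\sigma$ maps $A_\alpha\setminus R$ bijectively onto $A_{\sigma(\alpha)}\setminus R$.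

*It fixes $Q$ pointwise*, since $Q\cap A_\alpha\subseteq R$ for $\alpha\in S_0$.

By (F1), $r'=r\circ\hat\sigma$ is generic with $V[r']=V[r]$. Moreover $r'\restriction Q=r\restriction Q$, so $r'\in p$; that is, $p$ belongs to the generic filter of $r'$. As $p$ forces $(4_r)$ for the generic point, $(4_{r'})$ holds in $V[r']=V[r]$. Now
$$y_\beta[r']=f(r\circ\hat\sigma\circ d_\beta)=f(r\circ d_{\sigma(\beta)})=y_{\sigma(\beta)}[r],\qquad\text{so}\qquad y_{\beta_i}[r']=y_{\alpha_i}[r].$$
Let $\varepsilon\in2^{n-1}$. Apply $(4_{r'})$ to the increasing rearrangement of $\beta_1,\dots,\beta_n$, whose last element is $\beta_n$, and to the corresponding rearrangement of $\varepsilon$. By the permutation invariance of $\Theta$ this reads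
$$\Theta_\varepsilon(y_{\alpha_1}[r],\dots,y_{\alpha_{n-1}}[r])>0\ \Rightarrow\ \Theta_{\varepsilon^\frown0}(y_{\alpha_1}[r],\dots,y_{\alpha_n}[r])>0.\qquad\square$$

For example, with $n=2$: if $\alpha<\beta$ are in $S_0$, then since $m_\kappa(v_\beta^1)>0$ we get $m_\kappa(v^1_\beta\wedge v^0_\alpha)>0$, so $V_\beta\not\subseteq \overline{W_\alpha}$. The decreasing chain of Section 5 is excluded along $S_0$.

## 8. A fresh random point selects a centered family

**Step 5: a set $T\subseteq S_0$ of size $\theta$ with $\{v_\alpha^1:\alpha\in T\}$ centered.** The purpose is to control the $v^1$'s.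

First recover $v_\alpha^1$ from its code. For $y\in Y$ let
$$E(y)=\{z\in2^\omega:\lim_m2^my^1(z\restriction m)=1\}.$$
If $p\in G$ and $\alpha\in S$, then $2^my_\alpha^1((x\circ e_\alpha)\restriction m)$ is the conditional expectation of the indicator of $v_\alpha^1$ given the coordinates in $e_\alpha[m]$, evaluated at $x$. It converges almost everywhere to the indicator of $v^1_\alpha$. Hence
$$v_\alpha^1\text{ is the class of }\{x\in2^\kappa:x\circ e_\alpha\in E(y_\alpha)\},\qquad m_\kappa(v_\alpha^1)=m_\omega(E(y_\alpha)).\tag{5}$$

Let $C=\bigcup_{\alpha\in S_0}C_\alpha$. As $|C|\le\theta=|N|$, fix in $V$ an injection $j:C\to N$. Then $r\circ j\in2^C$ is a random point built from the reserved bits, and in $V[G]$ we let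
$$T=\{\alpha\in S_0:\ r\circ j\circ e_\alpha\in E(f(r\circ d_\alpha))\}.$$
By (5), these are the $\alpha$ for which the point $r\circ j$ lies in the canonical representative of $v_\alpha^1$.

**Claim 3.** If $p\in G$, then $\{v_\alpha^1:\alpha\in T\}$ is centered.

*Proof.* The plan: the fresh point avoids every null intersection. Let $\alpha_1,\dots,\alpha_n\in S_0$ be distinct. For $x\in2^\lambda$ let
$$\Phi(x)=m_C\{z\in2^C:\ z\circ e_{\alpha_i}\in E(f(x\circ d_{\alpha_i}))\text{ for all }i\le n\}.$$
Only the countably many coordinates of $z$ in $\bigcup_iC_{\alpha_i}$ matter, and $\Phi$ is a Baire function, coded in $V$, depending only on $x\restriction\bigcup_iA_{\alpha_i}$. Since $N\cap\bigcup_iA_{\alpha_i}=\emptyset$ and $j$ is injective, under $m_\lambda$ the point $x\circ j$ has distribution $m_C$ and is independent of $x\restriction\bigcup_iA_{\alpha_i}$. By Fubini the Baire set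
$$\{x\in2^\lambda:\ \Phi(x)=0\ \text{ and }\ x\circ j\circ e_{\alpha_i}\in E(f(x\circ d_{\alpha_i}))\text{ for all }i\le n\}$$
is null: for fixed $x\restriction\bigcup_iA_{\alpha_i}$ with $\Phi(x)=0$, the second condition has probability $\Phi(x)=0$. So $r$ avoids it. If $\alpha_1,\dots,\alpha_n\in T$, the second condition holds at $r$, hence $\Phi(r)>0$. By (5) and absoluteness, $\Phi(r)=m_\kappa(\bigwedge_iv_{\alpha_i}^1)$. $\square$

**Claim 4.** Some $q\le p$ forces $|T|=\theta$.

*Proof.* For $\alpha\in S_0$ let
$$q_\alpha=\{x\in p:\ x\circ j\circ e_\alpha\in E(f(x\circ d_\alpha))\}.$$
*$q_\alpha$ is a condition.* By (1) and (5), $p\Vdash m_\omega(E(f(r\circ d_\alpha)))>0$. So $m_\omega(E(f(x\circ d_\alpha)))>0$ for almost all $x\in p$; otherwise the set of exceptions in $p$ would be a condition below $p$ forcing $m_\omega(E(f(r\circ d_\alpha)))=0$. The map $j\circ e_\alpha$ is injective with range in $N$, which is disjoint from $A_\alpha\cup Q$, while membership in $p$ depends on $x\restriction Q$. By Fubini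
$$m_\lambda(q_\alpha)=\int_pm_\omega(E(f(x\circ d_\alpha)))\,dm_\lambda(x)>0 .$$
Thus $q_\alpha\le p$ is a condition, and $q_\alpha\Vdash\alpha\in T$ by (F1).

*Conclusion.* Suppose no $q\le p$ forces $|T|=\theta$. Since $T\subseteq\theta$, this gives $p\Vdash|T|<\theta$. As $\theta$ stays regular, $T$ is forced to be bounded in $\theta$. By ccc there are only countably many possible values for a least bound, so $p\Vdash T\subseteq\delta$ for some $\delta<\theta$ in $V$. This contradicts $q_\alpha\Vdash\alpha\in T$ for any $\alpha\in S_0\setminus\delta$. $\square$

The reserved set $N$ was needed in both claims: the selecting point must be independent of the bits that determine the sets and, in Claim 4, of the bits that determine $p$.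

## 9. From two-sided independence to a map onto $[0,1]^\theta$

**Step 6: all patterns occur.** Let $q\in G$ with $q$ as in Claim 4; then $p\in G$ and $|T|=\theta$. Let $\alpha_1,\dots,\alpha_n\in T$ be distinct and $\varepsilon\in2^n$, reordered so that $\varepsilon_i=1$ for $i\le k$ and $\varepsilon_i=0$ for $i>k$. By Claim 3, $m_\kappa(\bigwedge_{i\le k}v_{\alpha_i}^1)>0$; for $k=0$ this is the trivial statement $\Theta_\emptyset=1>0$. Add $v^0_{\alpha_{k+1}},\dots,v^0_{\alpha_n}$ one at a time: by Claim 1 positivity of a meet is positivity of $\Theta$ at the codes, and Claim 2, which does not care whether the new index is the largest, preserves it each time. So $m_\kappa(\bigwedge_iv_{\alpha_i}^{\varepsilon_i})>0$, and by the choice of $h$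
$$\bigcap_{i\le k}V_{\alpha_i}\ \cap\bigcap_{k<i\le n}(X\setminus\overline{W_{\alpha_i}})\ne\emptyset.\tag{6}$$

**Step 7: build the map.** For $\alpha\in T$ let $H_\alpha^1=\overline{V_\alpha}$ and $H_\alpha^0=X\setminus W_\alpha$. These are closed, and disjoint because $\overline{V_\alpha}\subseteq W_\alpha$. They contain $V_\alpha$ and $X\setminus\overline{W_\alpha}$ respectively, so (6) and compactness give
$$\bigcap_{\alpha\in T}H_\alpha^{\varepsilon(\alpha)}\ne\emptyset\qquad\text{for every }\varepsilon\in2^T.$$
Take Urysohn functions $g_\alpha:X\to[0,1]$ equal to $i$ on $H_\alpha^i$ $(i=0,1)$, and let $g=(g_\alpha)_{\alpha\in T}$. The set $L=g^{-1}[2^T]$ is closed, and $g$ maps $L$ onto $2^T$, since a point of $\bigcap_\alpha H_\alpha^{\varepsilon(\alpha)}$ is sent to $\varepsilon$. As $|T|=\theta$, $2^T\cong(2^\omega)^\theta$, which maps continuously onto $[0,1]^\theta$. The resulting map $L\to[0,1]^\theta$ extends, coordinate by coordinate, to $X$ by Tietze's theorem, and the extension is still onto. So $q$ forces that $\dot X$ maps onto $[0,1]^\theta$, which proves (b). $\square$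

Together, (a) and (b) give the dichotomy for compact spaces.

**Step 8: Boolean algebras.** Let $\mathfrak B$ support a measure in $V[G]$ and let $X=\mathrm{St}(\mathfrak B)$. The given measure on the clopen sets has a unique Radon extension to $X$, which is strictly positive because clopen sets form a base. Also $\mathfrak B$ is $\sigma$-centered iff $X$ is separable: a centered family of elements extends to an ultrafilter, so countably many centered families covering the nonzero elements give a countable dense set of points, and conversely the ultrafilters in a countable dense set cover the nonzero elements.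

If $\pi w(X)<\theta\le\lambda$, then $X$ is separable by (a), so $\mathfrak B$ is $\sigma$-centered. If $\pi w(X)\ge\theta$, run the proof of (b) below a condition $p$ forcing these hypotheses, choosing in Step 1 a nonempty clopen set $V_\alpha=W_\alpha\subseteq W_\alpha'$; then $\overline{V_\alpha}= W_\alpha=\overline{W_\alpha}$, and all requirements hold. Now (6) says that $\{V_\alpha:\alpha\in T\}$, viewed in $\mathfrak B$, is an independent family, and it has size $\theta$ because $V_\alpha\setminus V_\beta\ne\emptyset$ for distinct $\alpha,\beta\in T$. As before, conditions $q$ forcing this are dense below $p$, so the conclusion holds in $V[G]$. This completes the proof of the Main Theorem. $\blacksquare$
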